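# Almost everywhere convergence of orthogonal series: signs against arbitrary orthonormal systems

## 1. Two terms, two systems

Take orthonormal functions $\phi_1,\phi_2$ on $[0,1]$, coefficients $a_1=a_2=1$, partial sums $S_1=\phi_1$, $S_2=\phi_1+\phi_2$, and the maximal function $S^*=\max(|S_1|,|S_2|)$. How large can $\int_0^1 (S^*)^2\,dx$ be?

Suppose first that both functions take only the values $\pm1$. Then $|S_1|=1$ everywhere. Orthogonality says that $\phi_1\phi_2=1$ on a set of measure $\frac12$ and $\phi_1\phi_2=-1$ on the rest. On the first set $|S_2|=2$, on the second $S_2=0$. So $S^*=2$ on one half and $S^*=1$ on the other, and $\int(S^*)^2=\frac12(4+1)=\frac52$. There is no freedom: every pair of sign functions gives exactly $\frac52$.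

Now let the moduli vary. Put
$$\phi_1=\tfrac{2}{\sqrt{10}},\ \phi_2=\tfrac4{\sqrt{10}}\ \text{ on }[0,\tfrac12),\qquad \phi_1=\tfrac{4}{\sqrt{10}},\ \phi_2=-\tfrac2{\sqrt{10}}\ \text{ on }[\tfrac12,1].$$
Then $\int\phi_1^2=\int\phi_2^2=\frac12(\frac4{10}+\frac{16}{10})=1$ and $\int\phi_1\phi_2=\frac12(\frac8{10}-\frac8{10})=0$. On the first half $S^*=|S_2|=\frac6{\sqrt{10}}$; on the second half $|S_1|=\frac4{\sqrt{10}}$, $|S_2|=\frac2{\sqrt{10}}$, so $S^*=\frac4{\sqrt{10}}$. Hence $\int(S^*)^2=\frac12(3.6+1.6)=\frac{13}5>\frac52$.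

Functions of variable modulus can thus do strictly better at making partial sums large. For two terms the gain is small. With many terms, and with no bound at all on the functions, can the gain accumulate until some series converges for every system of signs and yet diverges for some orthonormal system? That is the problem of this talk.

Let $(\phi_k)_{k\ge1}$ denote an *orthonormal system* (ONS) of real measurable functions on $[0,1]$ with Lebesgue measure, $\mathfrak a=(a_k)$ a real sequence, and consider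
$$\sum_{k=1}^\infty a_k\phi_k(x).\tag{1}$$
For $1\le C<\infty$ consider the condition
$$|\phi_k(x)|\le C,\qquad 0\le x\le1,\ k=1,2,\dots\tag{2}$$
For $C=\infty$, (2) is understood as no restriction. For $C=1$, (2) and $\int\phi_k^2=1$ force $|\phi_k|=1$; the ONS is then called *sign type*. The Rademacher functions $r_k$, which are independent fair signs, are an example.

**Definition.** For $1\le C\le\infty$, $\mathfrak M(C)$ is the class of real sequences $\mathfrak a$ for which (1) converges a.e. for all ONS satisfying (2).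

Fewer systems means fewer requirements, so $\mathfrak M(\infty)\subseteq\mathfrak M(C_2)\subseteq\mathfrak M(C_1)\subseteq\mathfrak M(1)$ for $1<C_1<C_2<\infty$. It is known (K. Tandori) that $\mathfrak M(C)=\mathfrak M(1)$ for all $1\le C<\infty$. The survey "Constructive Function Theory: I. Orthogonal Series" poses the case $C=\infty$: is $\mathfrak M(\infty)=\mathfrak M(1)$?

**Theorem A.** $\mathfrak M(\infty)=\mathfrak M(1)$.

Hence all the classes $\mathfrak M(C)$, $1\le C\le\infty$, coincide. The proof below does not use Tandori's theorem. By Section 1 it cannot rest on an equality of maximal functions for finite sums; it rests on a comparison up to an absolute constant.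

## 2. Partial sums as a process in time, and the functional $\Phi$

Let $b=(b_1,\dots,b_N)$ with $b_k>0$ and $\sum b_k^2=1$. Attach to the index $n$ the time
$$t_n=\sum_{k\le n}b_k^2\quad(0\le n\le N),\qquad T=\{t_0,\dots,t_N\}\subset[0,1],\qquad I_k=(t_{k-1},t_k).$$
The intervals $I_k$ are the *gaps*, and $|I_k|=b_k^2$. For $b=(\frac12,\frac12,\frac1{\sqrt2})$ we get $T=\{0,\frac14,\frac12,1\}$. If $X_n=\sum_{k\le n}b_k\phi_k$ with an ONS, then $\|X_n-X_l\|_2^2=|t_n-t_l|$. Only the inequality $\le$ will matter, which suggests a weaker notion.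

**Definition.** Functions $(\varphi_k)$ on a probability space form a *Bessel system* if $\|\sum c_k\varphi_k\|_2^2\le\sum c_k^2$ for all finitely supported real $(c_k)$.

Every ONS is a Bessel system. The pair of constants $\varphi_1=\varphi_2=\frac1{\sqrt2}$ is one too, since $\frac12(c_1+c_2)^2\le c_1^2+c_2^2$; the pair $\varphi_1=\varphi_2=1$ is not (take $c_1=c_2=1$). Multiplying the $\varphi_k$ by signs $\pm1$ preserves the property.

Let $\mathcal D_i$ be the partition of $[0,1]$ into the $4^i$ intervals $[j4^{-i},(j+1)4^{-i})$, the last one closed. Each $A\in\mathcal D_i$ has four *children* $C_1,\dots,C_4\in\mathcal D_{i+1}$, numbered from left to right. For a probability measure $\mu$ on $T$ put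
$$F_i(\mu)=\sum_{A\in\mathcal D_i}\sqrt{|A|\,\mu(A)},\qquad F(\mu)=\sum_{i\ge0}F_i(\mu),\qquad \Phi(b)=\sup_\mu F(\mu).$$
At most $N+1$ intervals of $\mathcal D_i$ have positive mass, so by Cauchy–Schwarz $F_i\le2^{-i}\sqrt{N+1}$ and $\Phi(b)<\infty$. Clearly $F_0=1$, so $\Phi\ge1$. Finally, Cauchy–Schwarz over the children of $A$ gives $\sum_C\sqrt{|C|\mu(C)}\le\sqrt{|A|\mu(A)}$, hence
$$F_{i+1}(\mu)\le F_i(\mu).\tag{3}$$

Three values by hand. If $N=1$, then $T=\{0,1\}$; with mass $p$ at $1$ we have $F_i=2^{-i}(\sqrt p+\sqrt{1-p})$ for $i\ge1$, and $p=\frac12$ gives $\Phi=1+\sqrt2$.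

If $b_k=2^{-j}$ for $k\le N=4^j$, let $\mu$ put mass $4^{-j}$ at each of $t_0,\dots,t_{N-1}$. Then $\mu(A)=|A|$ and $F_i=1$ for $i\le j$, while $F_i=4^j\sqrt{4^{-i}4^{-j}}=2^{j-i}$ for $i>j$; the sum is $j+2$. For every $\mu$ we have $F_i\le1$ for $i\le j$ and $\sum_{i>j}F_i\le2^{-j}\sqrt{4^j+1}<2$. So $j+2\le\Phi(b)\le j+3$: equal coefficients give $\Phi\approx\log_4N$.

If $b_k^2=3\cdot4^{-k}$ for $k<N$ and $b_N^2=4^{-(N-1)}$, then $t_n=1-4^{-n}$ for $n<N$ and $t_N=1$. All $t_n$ with $n\ge i$ lie in the last interval of $\mathcal D_i$, so at most $i+1$ intervals of $\mathcal D_i$ meet $T$, and $\Phi(b)\le\sum_i2^{-i}\sqrt{i+1}\le\sum_i 2^{-i}(i+1)=4$ whatever $N$ is.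

For a real sequence $\mathfrak a$ and a block $Q=(M,N]$ of indices, let $L_Q=\sum_{k\in Q}a_k^2$ and
$$\Psi(Q)=\sqrt{L_Q}\;\Phi\big((|a_k|/\sqrt{L_Q})_{k\in Q,\,a_k\ne0}\big),\qquad \Psi(Q)=0\text{ if }L_Q=0 .$$

**Theorem B (characterization and strong form).** For a real sequence $\mathfrak a$ the following are equivalent:

1. $\mathfrak a\in\mathfrak M(\infty)$;
2. $\mathfrak a\in\mathfrak M(C)$ for some (equivalently every) $C\in[1,\infty)$;
3. for every sign type ONS, $\sup_n|\sum_{k\le n}a_k\phi_k|<\infty$ on a set of positive measure;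
4. $\mathfrak a\in\ell^2$ and $\sup_N\Psi((0,N])<\infty$;
5. $\sup_{\rm ONS}\int_0^1\sup_n|\sum_{k\le n}a_k\phi_k|^2dx<\infty$.

If these fail, there is a sign type ONS with $\sup_n|\sum_{k\le n}a_k\phi_k|=\infty$ a.e.

**Theorem C (quantitative form).** There is an absolute $c>0$ such that for every finite block $Q=(M,N]$
$$c\,\Psi(Q)\le \sup_{\text{sign type}}\Big\|\max_{n\in Q}\big|\sum_{M<k\le n}a_k\phi_k\big|\Big\|_{L^1}\le\sup_{\text{all ONS}}\Big\|\max_{n\in Q}\big|\sum_{M<k\le n}a_k\phi_k\big|\Big\|_{L^2}\le2\Psi(Q).$$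

The upper bound is short and explains where $\Phi$ comes from. The work is to produce signs that reach the lower bound.

## 3. Chaining along quarters: the upper bound

**Lemma 1.** If $(\varphi_k)_{k\le N}$ is a Bessel system and $X_n=\sum_{k\le n}b_k\varphi_k$, then $\|\max_{0\le n\le N}|X_n|\,\|_2\le2\Phi(b)$. Consequently, for every real sequence $\mathfrak a$, block $Q=(M,N]$ and Bessel system, $\|\max_{n\in Q}|\sum_{M<k\le n}a_k\varphi_k|\,\|_2\le2\Psi(Q)$.

*Proof.* The Bessel property gives $\|X_n-X_l\|_2^2\le|t_n-t_l|$. Let $\tau$ be the smallest index at which $|X_n|$ attains its maximum, let $g\ge0$ with $\|g\|_2=1$, and put $\mu(A)=E[g^2\mathbf 1_{t_\tau\in A}]$, a probability measure on $T$. It records where the maximum occurs.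

For $A\in\mathcal D_i$ meeting $T$ put $n(A)=\min\{n:t_n\in A\}$. Then $n([0,1])=0$ and $X_0=0$. Follow the decreasing sequence of intervals, one per level, containing $t_\tau$. The $t_n$ are distinct, so eventually these intervals meet $T$ only in $t_\tau$, and then $n(\cdot)=\tau$. So $X_\tau$ is the telescoping sum of the differences $X_{n(C)}-X_{n(\hat C)}$ over these intervals $C$ of level $\ge1$, where $\hat C$ is the parent of $C$. Both $t_{n(C)}$ and $t_{n(\hat C)}$ lie in $\hat C$, so $\|X_{n(C)}-X_{n(\hat C)}\|_2\le|\hat C|^{1/2}$. With $C$ running over the intervals of level $\ge1$ meeting $T$, and by Cauchy–Schwarz,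
$$E\,g|X_\tau|\le\sum_CE\big[g\,\mathbf 1_{t_\tau\in C}\,|X_{n(C)}-X_{n(\hat C)}|\big]\le\sum_C\mu(C)^{1/2}|\hat C|^{1/2}=2\sum_C\sqrt{|C|\mu(C)}\le2F(\mu)\le2\Phi(b),$$
because $|\hat C|=4|C|$. Take the supremum over $g$.

For a block with $L_Q>0$, drop the indices with $a_k=0$, which do not change the set of partial sums apart from possibly adding $0=X_0$. Then apply the first part to $b=(|a_k|/\sqrt{L_Q})$ and the Bessel system $(\operatorname{sgn}a_k)\varphi_k$, and multiply by $\sqrt{L_Q}$. If $L_Q=0$ both sides vanish. $\square$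

## 4. Equal coefficients: Haar pairs, and where they become unbounded

To reverse Lemma 1 we take $\mu$ with $F(\mu)$ nearly maximal, use $(T,\mu)$ itself as the probability space, and let the sum at the point $t_n$ be stopped at time $n$. So we want $\varphi_k$ on $T$ for which $Y(t_n)=\sum_{k\le n}b_k\varphi_k(t_n)$ is large. A convenient form is
$$\varphi_k(t)=\frac1{b_k}\int_{I_k}K(s,t)\,ds,\qquad\text{so that}\qquad Y(t)=\int_0^tK(s,t)\,ds\quad(t\in T).$$
The functions $b_k^{-1}\mathbf 1_{I_k}$ are orthonormal in $L^2(ds)$, so $(\varphi_k)$ is a Bessel system as soon as $K=\sum_Ah_A(s)f_A(t)$ with $(h_A)$ orthonormal in $L^2(ds)$ and $(f_A)$ orthonormal in $L^2(\mu)$.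

Try $b_k=2^{-j}$, $N=4^j$, $j\ge1$, with the uniform $\mu$ of Section 2. For $A\in\mathcal D_i$, $i<j$, put
$$h_A=\sqrt2\,2^i(\mathbf 1_{C_1}-\mathbf 1_{C_3}),\qquad f_A=\sqrt2\,2^i(\mathbf 1_{C_2}-\mathbf 1_{C_4}).$$
The children have length and $\mu$-measure $4^{-i-1}$, so both functions have norm one and mean zero. Each is constant on every child of $A$, so the systems are orthonormal. The interleaving $C_1<C_2<C_3<C_4$ is the point of using quarters: $H_A(t)=\int_0^th_A$ equals $\sqrt2\,2^i4^{-i-1}$ on $C_2$ and $0$ on $C_4$, so $f_AH_A=\frac12\mathbf 1_{C_2}\ge0$ on $T$. Every pair contributes with the same sign, and $\int f_AH_A\,d\mu=\frac12 4^{-i-1}$. Summing over the $4^i$ intervals of each of the $j$ levels, $\int Y\,d\mu=\frac j8$, while $\Phi(b)\le j+3$. Up to a constant, Lemma 1 is reversed.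

The obstacle is size. For $s\in I_k$ the kernel does not depend on $s$, so $\varphi_k(t)=2^{-j}K(s,t)$, and level $i$ contributes $0$ or $\pm2^{-j}\cdot2\cdot4^i$. If $A\in\mathcal D_{j-1}$, $I_k\subset C_1(A)$ and $t\in C_2(A)$, the level $j-1$ term is $2\cdot4^{j-1}$ and the others sum to at most $\frac23 4^{j-1}$, so $|\varphi_k(t)|\ge2^{-j}\cdot\frac43 4^{j-1}=\frac13\sqrt N$. This system is as unbounded as one could fear, and says nothing about signs.

But the damage comes from the fine levels only. Keep just the levels $i\le j/2$. Then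
$$|\varphi_k|\le2^{-j}\sum_{i\le j/2}2\cdot4^i\le2^{-j}\cdot\tfrac83\cdot2^j=\tfrac83,\qquad \int Y\,d\mu\ge\tfrac1{8}\cdot\tfrac j2=\tfrac j{16}.$$
The functions are bounded, and we lost a factor $2$. We use an interval $A$ only together with gaps far shorter than $A$, and since all levels contribute equally to $F$, half of them suffice.

In general the gaps have different lengths, so no cutoff level serves all of them, and $\mu$ and the short gaps may be distributed very unevenly among the children. The levels no longer contribute equally either, but they contribute monotonically, by (3). That lets us charge the level $16n$ to the levels $[n,2n)$, at the price of a factor, and use at the levels $[n,2n)$ only gaps of length at most $4^{-8n}$. Here is what we obtain.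

**Proposition 2.** There are absolute constants $\kappa>0$, $\Phi_0\ge1$ such that, if $\Phi(b)\ge\Phi_0$, there are a probability $\mu$ on $T$ and functions $\varphi_1,\dots,\varphi_N$ on $(T,\mu)$ with

(a) $|\varphi_k|\le18$;

(b) $(\varphi_k)$ is a Bessel system;

(c) $Y(t_n):=\sum_{k\le n}b_k\varphi_k(t_n)$ satisfies $Y\ge0$ and $\int Y\,d\mu\ge\kappa\Phi(b)$.

Sections 5–7 prove it. From now on fix $\mu$ on $T$ with $F(\mu)\ge\Phi(b)/2$, and put $\theta=0.99$.

## 5. Unbalanced intervals lose mass

For an interval $A$ of some $\mathcal D_i$ let $W(A)=\sqrt{|A|\mu(A)}$. For $m\ge0$ and $n=2^m$ let $E_m$ be the union of all gaps $I_k$ with $|I_k|\le4^{-8n}$, and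
$$W_m(A)=\sqrt{\mu(A)\,|A\cap E_m|}\le W(A).$$
By Cauchy–Schwarz, $\sum_CW(C)\le W(A)$ and $\sum_CW_m(C)\le W_m(A)$, with $C$ running over the children of $A$. In the equal coefficient example $E_m=[0,1]\setminus T$ if $j\ge8\cdot2^m$, and $E_m=\emptyset$ otherwise.

**Definition.** $A$ is *$\mu$-bad* if $\mu(A)>0$ and some child has $\mu(C)<\mu(A)/8$. $A$ is *$E_m$-bad* if $|A\cap E_m|>0$ and some child has $|C\cap E_m|<|A\cap E_m|/32$.

If $\mu$ is a point mass at $0$, every interval containing $0$ is $\mu$-bad. For uniform $\mu$ in the equal coefficient example, no interval of level $<j$ is $\mu$-bad. The next lemma says that bad intervals lose a fixed proportion in Cauchy–Schwarz. The thresholds $\frac18$ and $\frac1{32}$ differ on purpose: for an $E_m$-bad interval the loss comes from a mismatch between the two distributions.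

**Lemma 3.** (i) If $A$ is $\mu$-bad, then $\sum_CW(C)\le\theta W(A)$. (ii) If $\mu(A)>0$ and $A$ is $E_m$-bad but not $\mu$-bad, then $\sum_CW_m(C)\le\theta W_m(A)$.

*Proof.* (i) Put $p_C=\mu(C)/\mu(A)$; one of them, $p$, is $<\frac18$. Since $|C|=|A|/4$, the ratio is $\sum_C\frac12\sqrt{p_C}\le\frac12\big(\sqrt p+\sqrt{3(1-p)}\big)$ by Cauchy–Schwarz on the other three. The right side increases for $p<\frac14$ (its derivative vanishes where $1-p=3p$), so it is at most its value at $p=\frac18$, which is $<0.988$.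

(ii) Let $C$ be a child with $|C\cap E_m|<|A\cap E_m|/32$, and let $p$, $q$ be its fractions of $\mu(A)$ and $|A\cap E_m|$. Then $q<\frac1{32}$, and $p\ge\frac18$ as $A$ is not $\mu$-bad. By Cauchy–Schwarz on the other three children the ratio is at most $\sqrt{pq}+\sqrt{(1-p)(1-q)}=\cos(\alpha-\beta)$, where $\sin\alpha=\sqrt p$, $\sin\beta=\sqrt q$, $0\le\beta<\alpha\le\frac\pi2$. Decreasing $p$ to $\frac18$ and increasing $q$ to $\frac1{32}$ decreases $\alpha-\beta$, so the ratio is at most $\frac1{16}+\sqrt{\frac78\cdot\frac{31}{32}}=\frac{1+\sqrt{217}}{16}<0.984$. $\square$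

Losses multiply along branches.

**Lemma 4 (tree lemma).** Let $V\ge0$ on the intervals of $\bigcup_i\mathcal D_i$ satisfy $\sum_CV(C)\le V(A)$ for all $A$, and $\sum_CV(C)\le\theta V(A)$ for all $A$ in some set of *marked* intervals. If $\mathcal A$ is a finite family of pairwise disjoint intervals, each having at least $r$ marked strict ancestors, then $\sum_{A\in\mathcal A}V(A)\le\theta^rV([0,1])$.

*Proof.* Let $\nu(A)$ be the number of marked strict ancestors of $A$, and $\tilde V(A)=V(A)\theta^{-\nu(A)}$. A child $C$ of $A$ has $\nu(C)=\nu(A)+1$ if $A$ is marked and $\nu(C)=\nu(A)$ otherwise, so in both cases $\sum_C\tilde V(C)\le\tilde V(A)$. Hence $\sum_{\mathcal A'}\tilde V\le\tilde V(A)$ for every finite family $\mathcal A'$ of disjoint intervals contained in $A$. To see this, induct on the difference between the largest level in $\mathcal A'$ and the level of $A$: if $A\in\mathcal A'$ then $\mathcal A'=\{A\}$, and otherwise each member lies in a child of $A$. With $A=[0,1]$, $\sum_{\mathcal A}\tilde V\le V([0,1])$.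 Finally $V=\theta^{\nu}\tilde V\le\theta^r\tilde V$ on $\mathcal A$. $\square$

## 6. Mass at level $16n$ forces good intervals at levels $[n,2n)$

**Definition.** Let $n=2^m$. An interval $A\in\mathcal D_i$ with $n\le i<2n$ is *good* if $\mu(A)>0$, $|A\cap E_m|>0$, and $A$ is neither $\mu$-bad nor $E_m$-bad.

In the equal coefficient example with $j\ge8n$ and uniform $\mu$, all children carry a quarter of everything, so all intervals of these levels are good.

**Lemma 5.** For every $m\ge0$, with $n=2^m$,
$$\sum_{\substack{A\text{ good}\\ n\le i<2n}}W_m(A)\ \ge\ \frac n{2\sqrt2}\big(F_{16n}(\mu)-4\theta^{n/4}\big).\tag{4}$$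

*Proof.* Write $E=E_m$. Consider the intervals $B\in\mathcal D_{16n}$ with $\mu(B)>0$; for these $\sum_BW(B)=F_{16n}(\mu)$. Let $B^{(i)}$ be the ancestor of $B$ of level $i$; always $\mu(B^{(i)})>0$. We show that, apart from a small part of the sum, each $B$ has many good ancestors.

**Step 1: discard $B$ with many $\mu$-bad ancestors.** Let *Class 1* consist of the $B$ for which at least $n/4$ of the $B^{(i)}$, $n\le i<2n$, are $\mu$-bad, and *Class 2* of those for which all $B^{(i)}$, $8n\le i<16n$, are $\mu$-bad. Apply Lemma 4 to $V=W$ with the $\mu$-bad intervals marked, as Lemma 3(i) permits. Since $W([0,1])=1$, the sum of $W(B)$ is at most $\theta^{n/4}$ over Class 1 and at most $\theta^{8n}$ over Class 2.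

**Step 2: find places filled with short gaps.** For $B$ not in Class 2 let $D_B=B^{(i)}$ with the smallest $i\in[8n,16n)$ such that $B^{(i)}$ is not $\mu$-bad. Write $D=D_B$. All four children of $D$ have positive mass, and $\mu$ lives on $T$, so there are $t\in T\cap C_1(D)$ and $t'\in T\cap C_4(D)$. Up to finitely many points $[t,t']$ is a union of gaps. Each lies in $D$, so has length $\le|D|\le4^{-8n}$, and hence is contained in $E$. Since $C_2(D)$ and $C_3(D)$ lie between $t$ and $t'$, $|D\cap E|\ge t'-t\ge|D|/2$, and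
$$W(D)\le\sqrt2\,W_m(D).\tag{5}$$
The distinct intervals $D_B$ are pairwise disjoint: if $D_B\subsetneq D_{B'}$, then $D_{B'}$ would be an ancestor of $B$, not $\mu$-bad, of smaller level in $[8n,16n)$, against the choice of $D_B$. Moreover, iterating $\sum_CW(C)\le W(A)$,
$$\sum_{B:\,D_B=D}W(B)\le W(D).\tag{6}$$

**Step 3: discard $B$ with many $E$-bad ancestors.** Let *Class 3* consist of the $B$ not in Class 2 for which at least $n/4$ of the $B^{(i)}$, $n\le i<2n$, are $E$-bad but not $\mu$-bad. Since $D_B$ has level $\ge8n$, membership depends only on $D_B$. Apply Lemma 4 to $V=W_m$, marking the intervals with $\mu(A)>0$ that are $E$-bad but not $\mu$-bad (Lemma 3(ii)), and to the family of the disjoint intervals $D=D_B$, $B$ in Class 3. With (6), (5) and $W_m([0,1])\le1$, the sum of $W(B)$ over Class 3 is at most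
$$\sum_DW(D)\le\sqrt2\sum_DW_m(D)\le\sqrt2\,\theta^{n/4}.$$

**Step 4: count the good ancestors of the rest.** Let $B$ be in none of the classes. Among the $n$ intervals $B^{(i)}$, $n\le i<2n$, fewer than $n/4$ are $\mu$-bad and fewer than $n/4$ are $E$-bad but not $\mu$-bad. All of them satisfy $\mu(B^{(i)})>0$ and $|B^{(i)}\cap E|\ge|D_B\cap E|>0$. So at least $n/2$ of them are good. Count each remaining $B$ once for each good ancestor, then group by $D_B$, which lies inside every such ancestor:
$$\frac n2\sum_{B\text{ remaining}}W(B)\le\sum_{A\text{ good}}\ \sum_{\substack{B\subset A\\ B\notin\text{Class 2}}}W(B)\le\sum_{A\text{ good}}\ \sum_{D\subset A}W(D)\le\sum_{A\text{ good}}\ \sum_{D\subset A}\sqrt2\,W_m(D)\le\sqrt2\sum_{A\text{ good}}W_m(A).$$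
The second inequality is (6), the third is (5), and the last uses that the $D$ are disjoint together with $\sum_CW_m(C)\le W_m(A)$. By Steps 1 and 3 the left side is at least $\frac n2\big(F_{16n}(\mu)-\theta^{n/4}-\theta^{8n}-\sqrt2\,\theta^{n/4}\big)\ge\frac n2\big(F_{16n}(\mu)-4\theta^{n/4}\big)$. Divide by $\sqrt2$. $\square$

Good intervals of very small weight would still give large functions, so we drop them. Let $\mathcal S_m$ be the set of good $A$ (levels $i\in[2^m,2^{m+1})$) that also satisfy
$$W_m(A)\ge4^{-2i},\tag{7}$$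
and $\mathcal S=\bigcup_m\mathcal S_m$; the level of $A$ determines $m$. The discarded good intervals contribute at most $\sum_{i\ge n}4^i4^{-2i}=\frac43 4^{-n}$ to (4).

Now sum over $m$. By (3), the $16\cdot2^m$ levels $i\in[16\cdot2^m,16\cdot2^{m+1})$ satisfy $F_i\le F_{16\cdot2^m}$, so
$$\sum_{m\ge0}2^mF_{16\cdot2^m}(\mu)\ge\frac1{16}\sum_{i\ge16}F_i(\mu)\ge\frac{F(\mu)-16}{16}.$$
With $C_1=\frac1{2\sqrt2}\big(1+4\sum_m2^m\theta^{2^m/4}\big)+\frac43\sum_m4^{-2^m}$, a finite absolute constant, (4) gives
$$\sum_m\sum_{A\in\mathcal S_m}W_m(A)\ \ge\ \frac{F(\mu)}{32\sqrt2}-C_1\ \ge\ \frac{F(\mu)}{50}-C_1\ \ge\ \frac{\Phi(b)}{100}-C_1.\tag{8}$$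
The set $\mathcal S$ is finite, because $E_m=\emptyset$ for large $m$.

## 7. Bounded functions from Haar pairs on short gaps

*Proof of Proposition 2.* We repeat the construction of Section 4 on the intervals of $\mathcal S$, restricting $h_A$ to $E_m$ and normalizing for uneven children. Let $A\in\mathcal S_m$ have level $i$ and children $C_1,\dots,C_4$. Put $e=|A\cap E_m|$, $e_l=|C_l\cap E_m|$, $\mu_A=\mu(A)$, $\mu_l=\mu(C_l)$. As $A$ is good, $e_l\ge e/32>0$ and $\mu_l\ge\mu_A/8>0$. Define
$$h_A=x_A\Big(\frac{\mathbf 1_{C_1\cap E_m}}{e_1}-\frac{\mathbf 1_{C_3\cap E_m}}{e_3}\Big),\qquad f_A=y_A\Big(\frac{\mathbf 1_{C_2}}{\mu_2}-\frac{\mathbf 1_{C_4}}{\mu_4}\Big),$$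
$$x_A=\Big(\frac1{e_1}+\frac1{e_3}\Big)^{-1/2},\qquad y_A=\Big(\frac1{\mu_2}+\frac1{\mu_4}\Big)^{-1/2}.$$

**Step 1: norms, sizes, orthogonality.** By the choice of $x_A,y_A$, $\|h_A\|_{L^2(ds)}=\|f_A\|_{L^2(\mu)}=1$; clearly $\int h_A\,ds=\int f_A\,d\mu=0$. Since $\frac1{e_1}+\frac1{e_3}\le\frac{64}e$ and $\frac1{\mu_2}+\frac1{\mu_4}\le\frac{16}{\mu_A}$, we have $x_A\ge\sqrt e/8$, $y_A\ge\sqrt{\mu_A}/4$, and
$$x_Ay_A\ge\tfrac1{32}W_m(A).\tag{9}$$
Since $x_A\le\min(e_1,e_3)^{1/2}$, we get $|h_A|\le\min(e_1,e_3)^{-1/2}\le(32/e)^{1/2}$. In the same way $|f_A|\le(8/\mu_A)^{1/2}$. With (7),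
$$|h_A(s)f_A(t)|\le\frac{16}{W_m(A)}\le16\cdot4^{2i}.\tag{10}$$
The systems $(h_A)_{A\in\mathcal S}$ in $L^2(ds)$ and $(f_A)_{A\in\mathcal S}$ in $L^2(\mu)$ are orthonormal. For disjoint intervals this is clear. Let $A'\subsetneq A$ with $A\in\mathcal S_m$, $A'\in\mathcal S_{m'}$. Then $m'\ge m$, so $E_{m'}\subset E_m$, and $A'$ lies in a child $C$ of $A$. The function $h_{A'}$ lives on $A'\cap E_{m'}\subset C\cap E_m$, where $h_A$ is constant, and $\int h_{A'}=0$, so they are orthogonal. Likewise $f_A$ is constant on $C$ and $\int f_{A'}\,d\mu=0$.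

Define $K(s,t)=\sum_{A\in\mathcal S}h_A(s)f_A(t)$ and $\varphi_k(t)=b_k^{-1}\int_{I_k}K(s,t)\,ds$.

**Step 2: the Bessel property (b).** For $c\in\mathbb R^N$ put $g_c=\sum_kc_kb_k^{-1}\mathbf 1_{I_k}$, so $\|g_c\|_{L^2(ds)}^2=\sum c_k^2$. Then $\sum c_k\varphi_k=\sum_A\langle g_c,h_A\rangle f_A$, and its squared norm in $L^2(\mu)$ is $\sum_A\langle g_c,h_A\rangle^2\le\|g_c\|_2^2=\sum c_k^2$.

**Step 3: the bound (a).** Let $s\in I_k$, and let $A\in\mathcal S_m$ of level $i$ have $h_A(s)\ne0$. Then $s\in A\cap E_m$, and $E_m$ is a union of whole gaps, so $I_k\subset E_m$. As $i<2\cdot2^m$, $b_k^2=|I_k|\le4^{-8\cdot2^m}\le4^{-4i}$, that is, $16^i=4^{2i}\le1/b_k$. There is at most one such $A$ per level, so by (10)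
$$|K(s,t)|\le16\sum_{i:\,16^i\le1/b_k}16^i\le16\cdot\frac{16}{15}\cdot\frac1{b_k}=\frac{256}{15\,b_k},\qquad |\varphi_k(t)|\le\frac1{b_k}\cdot b_k^2\cdot\frac{256}{15\,b_k}<18.$$

**Step 4: the lower bound (c).** For $t\in T$, $Y(t)=\int_0^tK(s,t)\,ds=\sum_Af_A(t)H_A(t)$ with $H_A(t)=\int_0^th_A\,ds$. On $C_2$ all of $C_1$ and nothing of $C_3$ has been integrated, so $H_A=x_A$; on $C_4$, $H_A=0$; and $f_A=0$ off $C_2\cup C_4$. So $f_AH_A=x_Ay_A\mu_2^{-1}\mathbf 1_{C_2}\ge0$, whence $Y\ge0$, and by (9) and (8)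
$$\int Y\,d\mu=\sum_{A\in\mathcal S}x_Ay_A\ge\frac1{32}\Big(\frac{\Phi(b)}{100}-C_1\Big)\ge\frac{\Phi(b)}{6400}\quad\text{if }\Phi(b)\ge\Phi_0:=\max(1,200C_1).$$
So Proposition 2 holds with $\kappa=1/6400$. $\square$

For divergence we need a large $Y$ with a definite probability. The upper bound supplies it.

**Corollary 6.** In Proposition 2, $\mu\{Y\ge\kappa\Phi(b)/2\}\ge p_0:=\kappa^2/16$.

*Proof.* Let $D=\{Y\ge\kappa\Phi(b)/2\}$. Since $Y(t_n)\le\max_l|X_l(t_n)|$ with $X_l=\sum_{k\le l}b_k\varphi_k$, Lemma 1 gives $\|Y\|_2\le2\Phi(b)$. Hence $\kappa\Phi(b)\le\int Y\,d\mu\le\frac{\kappa\Phi(b)}2+\mu(D)^{1/2}\|Y\|_2\le\frac{\kappa\Phi(b)}2+2\Phi(b)\mu(D)^{1/2}$, so $\mu(D)^{1/2}\ge\kappa/4$. $\square$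

## 8. Random rounding and canceling correlations

We have functions bounded by $18$ that form a Bessel system; we want orthogonal signs. The obvious move is random rounding: choose $t\sim\mu$ and then, independently given $t$, signs $\varepsilon_k$ with $E[\varepsilon_k\mid t]=\varphi_k(t)/18$. This is possible because $|\varphi_k|\le18$, and averaging over the rounding returns the partial sums divided by $18$. It fails at one point: for $j\ne k$, $E\varepsilon_j\varepsilon_k=g_{jk}$ with
$$g_{jk}=\frac1{324}\int\varphi_j\varphi_k\,d\mu,$$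
which need not vanish.

The remedy is to mix this system, by a fair coin, with a second system of signs whose correlations are exactly $-g_{jk}$. Such signs do not exist for every small $g$. If $N$ signs all had pairwise correlation $-\rho$, then $0\le E(\sum\varepsilon_k)^2=N-N(N-1)\rho$ would force $\rho\le\frac1{N-1}$. Smallness of the matrix $g$ in operator norm is needed, and the Bessel property provides it. Two classical facts are used.

*Schur's product theorem:* the entrywise product $g\circ h$ of positive semidefinite matrices is positive semidefinite. *Sheppard's formula:* if $(\gamma,\gamma')$ is centered Gaussian with unit variances and correlation $\rho$, then $E\operatorname{sgn}\gamma\operatorname{sgn}\gamma'=\frac2\pi\arcsin\rho$. Indeed, write $\gamma=\langle u,G\rangle$, $\gamma'=\langle u',G\rangle$ with unit vectors $u,u'$ in the plane at angle $\vartheta$, $\cos\vartheta=\rho$, and $G$ standard Gaussian. By rotation invariance the signs differ with probability $\vartheta/\pi$, and $1-\frac{2\vartheta}\pi=\frac2\pi\arcsin\rho$.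

**Lemma 7.** Let $Q=(M,N]$ be a block with $L_Q>0$ and $\Psi(Q)\ge\Phi_0\sqrt{L_Q}$. There are $\pm1$-valued random variables $(\psi_k)_{k\in Q}$ with $E\psi_j\psi_k=0$ $(j\ne k)$ such that, with $Z=\max_{n\in Q}|\sum_{M<k\le n}a_k\psi_k|$,

(i) $EZ\ge\frac\kappa{36}\Psi(Q)$;

(ii) $P(Z\ge\lambda)\ge p_0/4$ for every $\lambda$ with $0<\lambda\le\kappa\Psi(Q)/72$ and $L_Q\le p_0\lambda^2/2$.

*Proof.* The hypothesis says that $b=(|a_k|/\sqrt{L_Q})_{k\in Q,\,a_k\ne0}$ has $\Phi(b)\ge\Phi_0$. Apply Proposition 2 and Corollary 6 to it, index the functions by the original $k$, and put $\varphi_k=0$ if $a_k=0$. Let $s_k=\operatorname{sgn}a_k$, with $s_k=1$ if $a_k=0$. Put $V(t)=\max_{n\in Q}|\sum_{M<k\le n}|a_k|\varphi_k(t)|$. Then $V\ge\sqrt{L_Q}\,Y$, so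
$$\int V\,d\mu\ge\kappa\Psi(Q),\qquad\mu\{V\ge\kappa\Psi(Q)/2\}\ge p_0.\tag{11}$$

**Step 1: signs with correlations $-g_{jk}$.** The matrix $g$ is positive semidefinite, and by the Bessel property $c^{\mathsf T}gc=\frac1{324}\|\sum c_k\varphi_k\|_2^2\le\frac1{324}|c|^2$. So $\|g\|\le\frac1{324}$, and all entries satisfy $|g_{jk}|\le\frac1{324}$. If $g,h\ge0$, Schur's theorem applied to $g,h$ and to $\|g\|I-g,\,h$ gives
$$0\le g\circ h\le\|g\|\,(I\circ h)\le\|g\|\max_kh_{kk}\,I.$$
With $h=g^{\circ(r-1)}$, whose diagonal entries are at most $324^{-(r-1)}$, the entrywise powers satisfy $\|g^{\circ r}\|\le324^{-r}$. By the power series of the sine, the matrix $(\sin\frac{\pi g_{jk}}2)_{j,k}$ has norm at most $\sinh\frac\pi{648}<0.01$, and its diagonal entries are $<0.01$. Therefore the symmetric matrix $R$ with $R_{kk}=1$ and $R_{jk}=-\sin\frac{\pi g_{jk}}2$ for $j\ne k$ differs from $I$ by a matrix of norm $<0.02$, and is positive definite. Let $(\gamma_k)$ be centered Gaussian with covariance $R$. By Sheppard's formula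 $E\operatorname{sgn}\gamma_j\operatorname{sgn}\gamma_k=\frac2\pi\arcsin R_{jk}=-g_{jk}$ for $j\ne k$.

**Step 2: the mixture.** Toss a fair coin. On heads choose $t\sim\mu$ and, given $t$, let $\psi_k=s_k\varepsilon_k$ with $\varepsilon_k=\pm1$ conditionally independent and $E[\varepsilon_k\mid t]=\varphi_k(t)/18$. On tails let $\psi_k=s_k\operatorname{sgn}\gamma_k$. For $j\ne k$, $E\psi_j\psi_k=s_js_k(\frac12g_{jk}-\frac12g_{jk})=0$.

**Step 3: proof of (i).** On heads $a_k\psi_k=|a_k|\varepsilon_k$. A maximum of absolute values is convex, so conditional Jensen gives $E[Z\mid t]\ge\frac1{18}V(t)$. By (11), $EZ\ge\frac12\cdot\frac1{18}\kappa\Psi(Q)$.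

**Step 4: proof of (ii).** On heads, given $t$, $\sum_{M<k\le n}a_k\psi_k=\frac1{18}\sum_{M<k\le n}|a_k|\varphi_k(t)+e_n$, where $e_n=\sum_{M<k\le n}|a_k|(\varepsilon_k-\varphi_k(t)/18)$ is a sum of independent centered variables of total variance $\le L_Q$. By Kolmogorov's maximal inequality $P(\max_n|e_n|>\lambda\mid t)\le L_Q/\lambda^2\le p_0/2$. If $V(t)\ge\kappa\Psi(Q)/2$ and $\max_n|e_n|\le\lambda$, then $Z\ge\frac{\kappa\Psi(Q)}{36}-\lambda\ge2\lambda-\lambda=\lambda$. By (11), $P(Z\ge\lambda)\ge\frac12(p_0-\frac{p_0}2)=\frac{p_0}4$. $\square$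

To return to $[0,1]$ we need one remark.

**Lemma 8.** If $(\psi_k)_{k\ge1}$ are $\pm1$-valued random variables on a probability space, there are functions $\phi_k:[0,1]\to\{\pm1\}$ which, under Lebesgue measure, have the same joint law.

*Proof.* Starting from $[0,1)$, split successively. Given an interval $J_\omega$, $\omega\in\{\pm1\}^n$, of length $P((\psi_1,\dots,\psi_n)=\omega)$, divide it from left to right into half-open intervals $J_{\omega,-1}$, $J_{\omega,+1}$ of lengths $P((\psi_1,\dots,\psi_{n+1})=(\omega,\mp1))$, which add up to $|J_\omega|$. Let $\phi_n=\omega_n$ on $J_\omega$, $\omega\in\{\pm1\}^n$, and $\phi_n(1)=1$. All finite-dimensional laws agree, hence so do the joint laws. $\square$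

So it suffices to construct sign type systems on arbitrary probability spaces.

## 9. Independent blocks and the equality $\mathfrak M(\infty)=\mathfrak M(1)$

Put $\sigma_M=\sup_{N>M}\Psi((M,N])$.

**Lemma 9.** If $\sigma_M\to0$, then $\mathfrak a\in\mathfrak M(\infty)$.

*Proof.* Let $S_n$ be the partial sums of (1) for any ONS. By Lemma 1 and monotone convergence $\|\sup_{n>M}|S_n-S_M|\,\|_2\le2\sigma_M$, so $\sup_{n,n'\ge M}|S_n-S_{n'}|$ has $L^2$ norm at most $4\sigma_M$. It decreases as $M$ grows, so its limit has norm at most $4\inf_M\sigma_M=0$. Hence $(S_n)$ is a Cauchy sequence a.e. $\square$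

**Lemma 10.** Let $\delta_r>0$, $\lambda_r=\kappa\delta_r/72$, and let $Q_r=(M_r,N_r]$, $N_r\le M_{r+1}$, be blocks with
$$\Psi(Q_r)\ge\delta_r,\qquad0<L_{Q_r}\le\min\big(\delta_r^2/\Phi_0^2,\ p_0\lambda_r^2/2\big)\qquad(r\ge1).$$
Then there is a sign type ONS such that, a.e., $\max_{n\in Q_r}|S_n-S_{M_r}|\ge\lambda_r$ for infinitely many $r$.

*Proof.* Since $\Phi_0\sqrt{L_{Q_r}}\le\delta_r\le\Psi(Q_r)$, Lemma 7 gives $(\psi_k)_{k\in Q_r}$ on a probability space $\Omega_r$. On the product of all $\Omega_r$ with a space carrying further independent fair signs $\eta_r$ $(r\ge1)$ and $\rho_k$ $(k\notin\bigcup_rQ_r)$, put $\phi_k=\eta_r\psi_k$ for $k\in Q_r$ and $\phi_k=\rho_k$ otherwise. Within a block, $\phi_j\phi_k=\psi_j\psi_k$ has mean zero by Lemma 7. For different blocks, or a product involving some $\rho_k$, the mean is zero because of an independent centered factor $\eta_r$ or $\rho_k$. So $(\phi_k)$ is orthonormal, and Lemma 8 moves it to $[0,1]$. The sign $\eta_r$ does not affect $\max_{n\in Q_r}|S_n-S_{M_r}|$,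 so the events in question are independent. By Lemma 7(ii), whose conditions on $\lambda=\lambda_r$ hold, each has probability at least $p_0/4$. The second Borel–Cantelli lemma finishes the proof. $\square$

**Lemma 11.** If $\mathfrak a\notin\ell^2$, then $\sup_n|\sum_{k\le n}a_kr_k|=\infty$ a.e. for the Rademacher functions.

*Proof.* Let $L_n=\sum_{k\le n}a_k^2\to\infty$ and $S_n=\sum_{k\le n}a_kr_k$. Expanding, $ES_n^4=\sum_{k\le n} a_k^4+3\sum_{j\ne k}a_j^2a_k^2\le3L_n^2$, with $j,k\le n$ in the last sum. The Paley–Zygmund inequality $P(X\ge\frac12EX)\ge\frac14(EX)^2/EX^2$ with $X=S_n^2$ gives $P(S_n^2\ge L_n/2)\ge\frac1{12}$ for all large $n$. So with probability at least $\frac1{12}$ this happens for infinitely many $n$, and then $\sup_n|S_n|=\infty$. That event does not depend on finitely many of the $r_k$, so by the 0–1 law its probability is $1$. $\square$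

*Proof of Theorem A.* Trivially $\mathfrak M(\infty)\subseteq\mathfrak M(1)$. Let $\mathfrak a\in\mathfrak M(1)$. By Lemma 11, $\mathfrak a\in\ell^2$. Suppose $\sigma_M\not\to0$. Then there is $\delta>0$ with $\sigma_M>\delta$ for infinitely many $M$. Since $\sum_{k>M}a_k^2\to0$, we can choose successively blocks $Q_r$ as in Lemma 10 with $\delta_r=\delta$: take $M_r\ge N_{r-1}$ large with $\sigma_{M_r}>\delta$, then $N_r$ with $\Psi(Q_r)>\delta$; note $L_{Q_r}>0$ because $\Psi(Q_r)>0$. Lemma 10 yields a sign type ONS for which a.e. the partial sums oscillate by at least the fixed amount $\kappa\delta/72$ on infinitely many blocks. So (1) diverges a.e., contradicting $\mathfrak a\in\mathfrak M(1)$. Hence $\sigma_M\to0$, and $\mathfrak a\in\mathfrak M(\infty)$ by Lemma 9. $\blacksquare$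

## 10. The two-sided estimate for a block

*Proof of Theorem C.* The last inequality is Lemma 1. The middle one holds because a sign type ONS is an ONS and $\|\cdot\|_{L^1}\le\|\cdot\|_{L^2}$. For the first, assume $L_Q>0$, since otherwise everything is $0$.

If $\Psi(Q)\ge\Phi_0\sqrt{L_Q}$, take the signs of Lemma 7(i), add independent fair signs for the indices outside $Q$, and apply Lemma 8. The $L^1$ norm is at least $\frac\kappa{36}\Psi(Q)$.

If $\Psi(Q)<\Phi_0\sqrt{L_Q}$, use the Rademacher functions, with $X=\sum_{k\in Q}a_kr_k$. Hölder's inequality gives $EX^2=E|X|^{2/3}|X|^{4/3}\le(E|X|)^{2/3}(EX^4)^{1/3}$. Since $EX^4\le3L_Q^2$ as in Lemma 11,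
$$E|X|\ge(EX^2)^{3/2}(EX^4)^{-1/2}\ge\sqrt{L_Q/3}\ge\Psi(Q)/(\sqrt3\,\Phi_0),$$
and the maximal function is at least $|X|$. So $c=\min\big(\frac\kappa{36},\frac1{\sqrt3\,\Phi_0}\big)$ works. $\blacksquare$

## 11. Superadditivity, and the characterization

Condition 4 of Theorem B speaks only of the blocks $(0,N]$, while Lemma 9 needs small blocks far out. The link is that many disjoint blocks of size $\delta$ make a large block.

**Lemma 12.** If $Q_1,\dots,Q_R\subset Q$ are disjoint blocks, then
$$\Psi(Q)^2\ge\frac{c^2}4\sum_{r=1}^R\Psi(Q_r)^2.\tag{12}$$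

*Proof.* Let $\mathcal N(Q)$ be the supremum of $\|\max_{n\in Q}|\sum_{M<k\le n}a_k\varphi_k|\,\|_2$ over all Bessel systems on probability spaces. Lemma 1 and Theorem C give $c\,\Psi(Q)\le\mathcal N(Q)\le2\Psi(Q)$, so it is enough to show $\mathcal N(Q)^2\ge\sum_r\mathcal N(Q_r)^2$. Here the freedom of Bessel systems pays. Given Bessel systems $\varphi^{(r)}$ for $Q_r$ on $(\Omega_r,P_r)$, take the disjoint union $\bigsqcup_r\Omega_r$ with $P=\frac1R\sum_rP_r$. Let $\varphi_k=\sqrt R\,\varphi_k^{(r)}$ on $\Omega_r$ for $k\in Q_r$, and $\varphi_k=0$ in all other cases. This is a Bessel system: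
$$\Big\|\sum c_k\varphi_k\Big\|_2^2=\sum_r\frac1R\,R\,\Big\|\sum_{k\in Q_r}c_k\varphi_k^{(r)}\Big\|_2^2\le\sum_kc_k^2.$$
On $\Omega_r$ the partial sums over $Q$ vanish before $Q_r$ and are constant after it, so the maximal function there is $\sqrt R$ times that of $\varphi^{(r)}$. Its squared norm is therefore the sum of the squared norms of the $R$ maximal functions. Take suprema. $\square$

**Lemma 13 (dichotomy).** For $\mathfrak a\in\ell^2$, either $\sigma_M\to0$, or $\sigma_M=\infty$ for every $M$.

*Proof.* If $\sigma_M\not\to0$, there is $\delta>0$ such that beyond any $M$ there are arbitrarily many disjoint blocks with $\Psi(Q_r)>\delta$. Enclosing $R$ of them in $(M,N]$, (12) gives $\Psi((M,N])^2\ge\frac{c^2}4R\delta^2$. So $\sigma_M=\infty$. $\square$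

*Proof of Theorem B.*

**Step 1: 4 implies 1 and 5.** If $\mathfrak a\in\ell^2$ and $\sup_N\Psi((0,N])<\infty$, then $\sigma_0<\infty$, so $\sigma_M\to0$ by Lemma 13, and Lemma 9 gives 1. By Lemma 1 and monotone convergence, the integrals in 5 are at most $4\sigma_0^2$.

**Step 2: 1 implies 2 implies 3, and 5 implies 3.** We have $\mathfrak M(\infty)\subseteq\mathfrak M(C)\subseteq\mathfrak M(1)$. So 1 gives 2 for every $C$. If 2 holds for some $C$, then (1) converges a.e. for every sign type ONS, so its partial sums are bounded a.e. Under 5 the supremum is finite a.e. for every ONS.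

**Step 3: 3 implies 4, and the last assertion.** Suppose 4 fails. We produce a sign type ONS with $\sup_n|S_n|=\infty$ a.e., so that 3 fails too. If $\mathfrak a\notin\ell^2$, Lemma 11 does it.

Let $\mathfrak a\in\ell^2$ and $\sup_N\Psi((0,N])=\infty$. We first check that $\sigma_M=\infty$ for all $M$. If not, then $\sigma_M\to0$ by Lemma 13, and there is $M$ with $\sigma_M<\infty$. For $N>M$ and any Bessel system, the maximal function over $(0,N]$ is at most $\sum_{k\le M}|a_k||\varphi_k|+\max_{M<n\le N}|\sum_{M<k\le n}a_k\varphi_k|$. As $\|\varphi_k\|_2\le1$, its $L^2$ norm is at most $\sum_{k\le M}|a_k|+2\sigma_M$. Hence $c\,\Psi((0,N])\le\sum_{k\le M}|a_k|+2\sigma_M$ for all $N>M$, a contradiction.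

Since $\sigma_M=\infty$ for all $M$ and $\sum_{k>M}a_k^2\to0$, we can choose successive blocks $Q_r$ as in Lemma 10 with $\delta_r=r$. The lemma gives a sign type ONS such that a.e., for infinitely many $r$, $2\sup_n|S_n|\ge\max_{n\in Q_r}|S_n-S_{M_r}|\ge\kappa r/72$, with $S_0=0$ if $M_r=0$. So $\sup_n|S_n|=\infty$ a.e.

We have shown $1\Rightarrow2\Rightarrow3\Rightarrow4\Rightarrow1$ and $4\Rightarrow5\Rightarrow3$. In particular "some" and "every" $C$ agree in 2. If the conditions fail, then 4 fails, and Step 3 provides the required sign type ONS. $\blacksquare$
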